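# Plumbing two knotted annuli: a knot group with no free splitting

## 1. A square, two bands, and the knot around them

Write $S^3=B_1\cup B_2$ as a union of two balls, with common boundary sphere $S=\partial B_1=\partial B_2$, and mark a square $Q=[-1,1]^2\subset S$ with center $o$. Attach two bands to $Q$, one on each side of $S$:

* a band $b_1\subset B_1$ with $b_1\cap S=\{\pm1\}\times[-1,1]$;
* a band $b_2\subset B_2$ with $b_2\cap S=[-1,1]\times\{\pm1\}$.

The bands are chosen so that $Q\cup b_1$ and $Q\cup b_2$ are annuli. Their cores $\alpha\subset Q\cup b_1$ and $\beta\subset Q\cup b_2$ cross $Q$ along $y=0$ and along $x=0$ respectively, and meet once, at $o$. Each annulus has two parameters. The first is the knot type of its core: $J_1$ for $\alpha$ and $J_2$ for $\beta$. The second is its **framing**, the linking number of the core with its push-off: $a_1$ for the first annulus and $a_2$ for the second. For example, an unknotted annulus with no twist has framing $0$, and each full twist changes the framing by $\pm1$. All knot types and all integer framings occur: thicken a suitably knotted arc in $B_i$ to a band and add full twists.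

The feet of the two bands alternate around $\partial Q$, so
$$\Sigma=Q\cup b_1\cup b_2$$
is a one-holed torus, the *plumbing* of the two annuli. Put
$$K=K(J_1,a_1;J_2,a_2)=\partial\Sigma .$$

Keep two cross-sections in mind. Choose coordinates near $Q$ in which $S=\{z=0\}$, $B_1$ is above and $B_2$ below, and let the bands leave $Q$ vertically. In the plane $y=0$ the surface looks like the letter U, with $Q$ at the bottom and the two ends of $b_1$ going up. In the plane $x=0$ it looks like an upside-down U, with $Q$ on top and the two ends of $b_2$ going down.

The example to remember is $K(\text{trefoil},7;\text{trefoil},-7)$, with trefoils of any handedness.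

## 2. Free decompositions of knot groups

This knot settles a question about how knot groups split. Let $E(K)=S^3-\operatorname{int}N(K)$ be the exterior of a knot $K$. A free product with amalgamation $A*_CB$ is called *non-trivial* if $C$ is a proper subgroup of both $A$ and $B$.

The paper "Essential Free Decompositions Of Knot Exteriors", the source of the problem, quotes the following. Conjecture A (Neuwirth, 1964), now a theorem, says that the fundamental group of the exterior of a non-trivial knot is a non-trivial free product with amalgamation whose amalgamating subgroup is free. It was settled by the theorem of Culler and Shalen (1984): the exterior of a non-trivial knot contains an essential (that is, incompressible and boundary-incompressible) separating properly embedded surface with non-empty boundary. In Conjecture A only $C$ is free. The question is whether the two factors can be made free as well.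

**Conjecture A′.** The fundamental group of the exterior of a non-trivial knot is a non-trivial free product of two free groups with amalgamation, and the amalgamating subgroup is free.

**A case where it holds.** For a torus knot $T(p,q)$ with $|p|,|q|\ge2$ the group is $\langle x,y\mid x^{|p|}=y^{|q|}\rangle$. This is $\mathbb Z*_{\mathbb Z}\mathbb Z$ with amalgamating subgroup of index $|p|$ in one factor and $|q|$ in the other. So Conjecture A′ holds for torus knots. In particular, the presence of $\mathbb Z^2$ in a knot group does not by itself contradict A′.

In general, however, Conjecture A′ is false. For a torus knot $J=T(p,q)$ with $|p|,|q|\ge2$ and $\gcd(p,q)=1$ put $n(J)=pq$, with sign; so $n=\pm6$ for the trefoils. A group action on a tree is always *without inversions* in these notes.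

**Theorem 1.** Let $J_1,J_2$ be nontrivial torus knots, $a_1>\max(0,n(J_1))$ and $a_2<\min(0,n(J_2))$ (for example trefoils of any handedness, $a_1=7$, $a_2=-7$). Let $K=K(J_1,a_1;J_2,a_2)$ and $G=\pi_1(E(K))$. Then $K$ is nontrivial, and $G$ contains two subgroups $P_1,P_2\cong\mathbb Z^2$ such that in every action of $G$ on a tree at least one of $P_1,P_2$ fixes a vertex.

**Corollary 2 (Conjecture A′ is false).** For $G$ as in Theorem 1, $G$ is not the fundamental group of any graph of groups whose vertex groups contain no $\mathbb Z^2$. In particular $G\not\cong A*_CB$ with $A,B$ free, whatever $C$ is, and with no finite generation assumed.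

**Proof of Corollary 2 from Theorem 1.** Recall from Bass–Serre theory that the fundamental group of a graph of groups acts on a tree so that the vertex stabilizers are the conjugates of the vertex groups. (One edge with two end vertices gives an amalgam; one vertex with one loop gives an HNN extension.) If the vertex groups contain no $\mathbb Z^2$, then neither do the stabilizers, so neither $P_1$ nor $P_2$ fixes a vertex. This contradicts Theorem 1. Subgroups of free groups are free and $\mathbb Z^2$ is not, so free groups contain no $\mathbb Z^2$. $\square$

The plan is to find two copies of $\mathbb Z^2$ in $G$, one around each companion knot, and to show that in no tree action can both be without a fixed vertex. One copy alone may well be without a fixed vertex, as torus knots show; the obstruction must come from how the two interact.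

## 3. Elliptic and hyperbolic elements; what a torus knot group can do on a tree

An element $g$ acting on a tree is *elliptic* if it fixes a vertex and *hyperbolic* otherwise. A hyperbolic $g$ has a unique invariant line $A_g$, its *axis*, along which it translates by $\|g\|>0$ edges. We have $A_{g^{-1}}=A_g$, $A_{tgt^{-1}}=tA_g$ and $\|tgt^{-1}\|=\|g\|$. If $g$ translates some line by a positive amount, then $g$ is hyperbolic with that axis: a fixed vertex would project to a fixed vertex on the line. Three facts are used throughout.

**(F1)** *Commuting elliptic elements $g,z$ have a common fixed vertex.* Since $g$ commutes with $z$, it preserves the subtree $\mathrm{Fix}(z)$. Take a vertex fixed by $g$; its nearest-point projection to $\mathrm{Fix}(z)$ is then fixed by $g$, and also by $z$.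

**(F2)** *If $g$ commutes with a hyperbolic $m$, then $g$ preserves $A_m$ and acts on it by a translation. If $g$ is elliptic, this translation is trivial. If the translation is nontrivial, $g$ is hyperbolic with axis $A_m$.* Indeed $gA_m=A_{gmg^{-1}}=A_m$. An automorphism of the line is a translation or a reflection, and a reflection conjugates the translation $m$ to its inverse, which is different from $m$. The last two claims follow from the remark before (F1).

**(F3)** *If $y\ne my$ and the last edge of $[y,my]$ differs from the first edge of $[my,m^2y]$, then $m$ is hyperbolic, $[y,my]\subset A_m$ and $\|m\|=d(y,my)$.* The translates $m^i[y,my]$ join up at the points $m^iy$ without backtracking. In a tree such a path is a line, and $m$ translates it by $d(y,my)$.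

Write $\mu,\lambda$ for a meridian and longitude of a knot $J$, oriented so that $\mathrm{lk}(\mu,J)=1$ and $\lambda$ is parallel to $J$. They generate the peripheral subgroup $P=\langle\mu,\lambda\rangle$ of $\pi_1(E(J))$. By the loop theorem, $P\cong\mathbb Z^2$ if $J$ is nontrivial.

**Two actions of the trefoil group.** Abelianization makes the group act on the line by translations: $\mu$ translates by $1$ and $\lambda$ acts trivially. On the Bass–Serre tree of $\langle x,y\mid x^2=y^3\rangle$, the central element $x^2$ acts trivially. There $\mu$ is hyperbolic: if it were elliptic, then $P$, which as the next proof shows is generated by $\mu$ and a central element, would fix a vertex by (F1), and $\mathbb Z^2$ would embed in $\mathbb Z$. The next lemma says that, as seen by $P$, these are the only two possibilities.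

**Lemma 3.** Let $J$ be a nontrivial torus knot, $n=n(J)$, with peripheral subgroup $P=\langle\mu,\lambda\rangle$. If $\pi_1(E(J))$ acts on a tree and $P$ fixes no vertex, then $\mu$ is hyperbolic, and for some $s\in\{0,n\}$ the element $\lambda$ acts on $A_\mu$ as $\mu^{-s}$.

**Proof.** *First we find a central element in $P$.* The knot $J=T(p,q)$ lies on a standard torus $T$. Let $J'$ be a parallel of $J$ on $T$, pushed slightly into one of the two solid tori. There it is homologous to $p$ times the core (with the usual labeling), and this core links $J$ exactly $q$ times. So $\mathrm{lk}(J',J)=pq=n$, and as a curve on $\partial E(J)$ the parallel $J'$ represents $z=\lambda\mu^n$. The torus $T$ cuts $E(J)$ into two solid tori glued along the annulus $T\cap E(J)$, which gives the presentation $\langle x,y\mid x^{|p|}=y^{|q|}\rangle$; the core of the annulus represents $x^{|p|}$ up to inversion. Since $J'$ is isotopic in $E(J)$ to this core, $z$ is conjugate to $x^{\pm|p|}$, which commutes with $x$ and with $y$ and so is central. Hence $z$ is central.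

*Suppose $z$ is elliptic.* If $\mu$ were elliptic too, then by (F1) $\mu$ and $z$ would have a common fixed vertex; since they generate $P$, this would be fixed by $P$. So $\mu$ is hyperbolic. By (F2), $z=\lambda\mu^n$ acts trivially on $A_\mu$, that is, $\lambda$ acts as $\mu^{-n}$, and $s=n$.

*Suppose $z$ is hyperbolic.* The whole group commutes with $z$, so by (F2) it acts on $A_z$ by translations, through a homomorphism $\tau$ to $\mathbb Z$. The longitude is null-homologous in $E(J)$, so $\tau(\lambda)=0$, and $n\,\tau(\mu)=\tau(z)\ne0$. Hence $\mu$ is hyperbolic with axis $A_z$, and $\lambda$ acts trivially on it, so $s=0$. $\square$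

## 4. The complement of the plumbed surface, and two twin relations

We now compute $G$. Orient $\Sigma$ so that the positive normal on $Q$ points into $B_1$. Let $N=\Sigma\times[-1,1]$ be a thin regular neighborhood with $\Sigma=\Sigma\times0$, meeting $S$ in a disc neighborhood $\hat Q$ of $Q$. For $x\subset\Sigma$ write $x^\pm=x\times\{\pm1\}$. Let $N(Q),N(b_i)$ be the parts of $N$ near $Q$ and $b_i$. Put
$$M=\overline{S^3-N},\qquad D=S-\operatorname{int}\hat Q,\qquad M_i=M\cap B_i,\qquad \partial_iN=\partial N\cap B_i .$$
Then $D$ is a disc, $M=M_1\cup_DM_2$, and $\partial M_i=D\cup\partial_iN$.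

**The two pieces are knot exteriors.** $M_1$ is the exterior of $V_1=B_2\cup N$. This is the ball $H_1=B_2\cup N(Q)$ with one 1-handle $N(b_1)$ attached, so it is a solid torus. The curve $\alpha$ runs once along the core of the 1-handle, and its remaining arc, in $Q$, is parallel into the boundary of the ball $H_1$. So $\alpha$ is isotopic in $V_1$ to the core of $V_1$, and $M_1\cong E(J_1)$. In the same way $M_2$ is the exterior of $V_2=B_1\cup N=H_2\cup N(b_2)$, where $H_2=B_1\cup N(Q)$; its core is isotopic to $\beta$, and $M_2\cong E(J_2)$.

Fix a base point $*\in\operatorname{int}D$, and put $G_i=\pi_1(M_i,*)$, $P_i=\pi_1(\partial M_i,*)$. If $J_i$ is nontrivial, $P_i\cong\mathbb Z^2$ injects into $G_i$. Since $D$ is simply connected, $\pi_1(M)=G_1*G_2$. Orient $\alpha$ to leave $o$ through $x=1$, run over $b_1$ and return through $x=-1$; orient $\beta$ to leave $o$ through $y=1$, run over $b_2$ and return through $y=-1$. Let $\mu_1,\lambda_1\in P_1$ be the meridian and longitude of $\alpha$: $\mathrm{lk}(\mu_1,\alpha)=1$, $\lambda_1$ is homologous to $\alpha$ in $V_1$ and to $0$ in $M_1$. Define $\mu_2,\lambda_2\in P_2$ similarly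 from $\beta$. Put
$$\ell_i=\lambda_i\mu_i^{a_i}.$$

**Proposition 4.** Let $J_1,J_2$ be nontrivial. For some $\varepsilon\in\{\pm1\}$,
$$G=\langle\, G_1*G_2,\ t\ \mid\ t\,\ell_1\,t^{-1}=\ell_1\mu_2^{\varepsilon},\quad t\,\ell_2\mu_1^{\varepsilon}\,t^{-1}=\ell_2\,\rangle .$$
This is an HNN extension of $G_1*G_2$. Hence $G_1*G_2$, and so $P_1,P_2\cong\mathbb Z^2$, embed in $G$, and $K$ is nontrivial.

**Proof.**

**Step 1: where the push-offs lie.** The purpose is to see which push-offs stay on one side of $S$. In the U-shaped section ($y=0$) the positive side is the inside of the U. So $\alpha^+$ stays inside the U and lies in $\partial_1N$. The negative push-off $\alpha^-$ runs below $Q$ and then up the outside of the band; it crosses $S$ at two points $e_\pm\in\partial D$ near $(\pm1,0)$. Its arc along $Q^-$ lies in $\partial_2N$, and its arc along $b_1^-$ lies in $\partial_1N$. In the section $x=0$ the roles of the signs are exchanged: $\beta^-\subset\partial_2N$, while $\beta^+$ crosses $S$ at $f_\pm\in\partial D$ near $(0,\pm1)$, with its arc along $Q^+$ in $\partial_1N$ and its arc along $b_2^+$ in $\partial_2N$.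

**Step 2: cutting the two crossing push-offs into pieces.** We want to write $\alpha^-$ and $\beta^+$ as products of elements of $P_1$ and $P_2$. Let $c_\pm$ be embedded paths in $D$ from $*$ to $e_\pm$ meeting only at $*$, and $d_\pm$ similarly from $*$ to $f_\pm$. Since $D$ is a disc, homotopy classes do not depend on the choices. Let $\gamma^-$ be $c_+$ followed by the path in $\alpha^-$ from $e_+$ back to $o^-$ on the $Q^-$ side, and let $\gamma^+$ be $d_+$ followed by the path in $\beta^+$ from $f_+$ back to $o^+$ on the $Q^+$ side. The loop $\alpha^-$, started at $o^-$, goes to $e_+$ along $Q^-$, then to $e_-$ along $b_1^-$, then back to $o^-$ along $Q^-$. Canceling the first arc against $\gamma^-$ and inserting $\bar c_-c_-$ gives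
$$[\gamma^-\alpha^-\bar\gamma^-]=\underbrace{[c_+\,(e_+\to e_-\text{ along }b_1^-)\,\bar c_-]}_{a}\cdot\underbrace{[c_-\,(e_-\to e_+\text{ along }Q^-)\,\bar c_+]}_{m_2},$$
$$[\gamma^+\beta^+\bar\gamma^+]=\underbrace{[d_+\,(f_+\to f_-\text{ along }b_2^+)\,\bar d_-]}_{b}\cdot\underbrace{[d_-\,(f_-\to f_+\text{ along }Q^+)\,\bar d_+]}_{m_1}.$$
By Step 1, $a,m_1\in P_1$ and $b,m_2\in P_2$.

**Step 3: $a=[\alpha^+]=\ell_1$ and $b=[\beta^-]=\ell_2$.** The loop $a$ is a simple closed curve on the torus $\partial V_1=\partial M_1$, made of an arc of $b_1^-$ and a chord of $D$. It is disjoint from $\alpha^+\subset Q^+\cup b_1^+$. Both curves run once over the 1-handle $N(b_1)$ in the direction of $\alpha$, so both are homologous to $\alpha$ in $V_1$. In particular both are essential on the torus; being disjoint, they are parallel, and the homology in $V_1$ shows that their orientations match. So they give the same element of the abelian group $P_1$, in which paths inside $\partial M_1$ to the base point do not matter.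

Since $\alpha^+$ is homologous to $\alpha$ in $V_1$, we have $[\alpha^+]=\lambda_1\mu_1^m$ for some $m$. Taking linking numbers with the core of $V_1$, and using that $\alpha$ is homologous to the core in $\operatorname{int}V_1$, gives $m=\mathrm{lk}(\alpha^+,\text{core})=\mathrm{lk}(\alpha^+,\alpha)=a_1$. Thus $a=\ell_1$. The path $\gamma^+$ lies in $D\cup\partial_1N=\partial M_1$, so also $[\gamma^+\alpha^+\bar\gamma^+]=\ell_1$.

With indices and signs exchanged, the loop $b$ (an arc of $b_2^+$ and a chord of $D$) is disjoint from and parallel to $\beta^-\subset Q^-\cup b_2^-$ on $\partial V_2$, and $\mathrm{lk}(\beta^-,\beta)=a_2$. So $b=[\beta^-]=\ell_2$, and since $\gamma^-\subset\partial M_2$, also $[\gamma^-\beta^-\bar\gamma^-]=\ell_2$.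

**Step 4: $m_2=\mu_2^{\varepsilon_2}$ and $m_1=\mu_1^{\varepsilon_1}$ with $\varepsilon_1,\varepsilon_2=\pm1$.** The boundary of the ball $H_2$ is $D\cup R$, where $R$ is the disc $\partial H_2\cap B_2$, the underside of $N(Q)$. The loop $m_2$ is a simple closed curve on this sphere, made of a chord of $D$ and an arc of $R$ along $y=0$. The arc cuts $R$ into halves $y>0$ and $y<0$, which lie on different sides of the curve, and each half contains one foot of the 1-handle $N(b_2)$. So the curve bounds a disc in $H_2$ which separates the two feet. Cutting $V_2=H_2\cup N(b_2)$ along this disc gives two balls joined by a 1-handle, that is, one ball. So it is a meridian disc of $V_2$, and $m_2=\mu_2^{\pm1}$. The argument for $m_1$ is the same with $H_1$, $N(b_1)$ and $x=0$.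

**Step 5: $\varepsilon_1=\varepsilon_2$.** This equality of signs is essential later. The curve $\beta$ lies in the interior of the ball $H_1=B_2\cup N(Q)$, and this interior misses $M_1$, which contains $a$; so $\mathrm{lk}(a,\beta)=0$. By Step 2, $\alpha^-$ is homologous to $a+m_2$ in $M$, which misses $\beta$. Hence
$$\mathrm{lk}(\alpha^-,\beta)=\mathrm{lk}(m_2,\beta)=\varepsilon_2 .$$
Symmetrically, $\alpha\subset\operatorname{int}H_2$ gives $\mathrm{lk}(b,\alpha)=0$ and $\mathrm{lk}(\beta^+,\alpha)=\varepsilon_1$. Shifting both curves along the normal direction of $\Sigma$ gives $\mathrm{lk}(\alpha^-,\beta)=\mathrm{lk}(\alpha,\beta^+)$. So $\varepsilon_1=\varepsilon_2=:\varepsilon$.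

**Step 6: the presentation.** Let $\Sigma'\subset\Sigma$ be the complement of an open collar of $\partial\Sigma$. The product of the closed collar with $[-1,1]$ is a solid torus whose core is isotopic to $K$. Removing its interior from $S^3$ shows that $E(K)\cong M\cup\Sigma'\times[-1,1]$, glued along $\Sigma'\times\{\pm1\}$. Let $t$ be the loop $\gamma^-\cdot(o\times[-1,1])\cdot\bar\gamma^+$. By van Kampen,
$$G=\langle\pi_1(M),t\mid t[\gamma^+x^+\bar\gamma^+]t^{-1}=[\gamma^-x^-\bar\gamma^-],\ x\in\pi_1(\Sigma,o)\rangle .$$
It suffices to impose this for the free basis $\alpha,\beta$ of $\pi_1(\Sigma,o)$. For $x=\alpha$ the relation is $t\ell_1t^{-1}=a\,m_2=\ell_1\mu_2^\varepsilon$. For $x=\beta$ it is $t\,b\,m_1\,t^{-1}=t\,\ell_2\mu_1^\varepsilon\,t^{-1}=\ell_2$.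

**Step 7: it is an HNN extension.** We must show that $\{\ell_1,\,w=\ell_2\mu_1^\varepsilon\}$ and $\{v=\ell_1\mu_2^\varepsilon,\,\ell_2\}$ are free bases of the subgroups of $G_1*G_2$ that they generate; then $\ell_1\mapsto v$, $w\mapsto\ell_2$ is an isomorphism between these subgroups.

Take a nonempty reduced word in $\ell_1,w$. If it is a power of $\ell_1$ it is nontrivial, since $\ell_1,\mu_1$ is a basis of $P_1\cong\mathbb Z^2$. Otherwise expand it in $G_1*G_2$, using $w=\ell_2\mu_1^\varepsilon$ and $w^{-1}=\mu_1^{-\varepsilon}\ell_2^{-1}$. The $G_2$-syllables are $\ell_2^{\pm1}\ne1$. Between two consecutive ones the $G_1$-syllable is as follows, with $r\ne0$: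

* $\mu_1^{\varepsilon}$ inside $ww$, and $\mu_1^{-\varepsilon}$ inside $w^{-1}w^{-1}$;
* $\mu_1^{\varepsilon}\ell_1^r$ inside $w\ell_1^rw$;
* $\mu_1^\varepsilon\ell_1^r\mu_1^{-\varepsilon}=\ell_1^r$ inside $w\ell_1^rw^{-1}$;
* $\ell_1^r$ inside $w^{-1}\ell_1^rw$;
* $\ell_1^r\mu_1^{-\varepsilon}$ inside $w^{-1}\ell_1^rw^{-1}$.

All are nontrivial, again because $\ell_1,\mu_1$ is a basis of $P_1$. After deleting trivial $G_1$-syllables at the two ends, if there are any, we have a nonempty normal form in $G_1*G_2$. So the word is $\ne1$. The pair $\{\ell_2,v\}$ arises from $\{\ell_1,w\}$ by exchanging the indices, and the same argument applies.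

Hence $G$ is an HNN extension and $G_1*G_2$ embeds in it. Since $G$ is not abelian, it is not $\mathbb Z$, and $K$ is nontrivial. $\square$

**A check with unknotted bands.** Steps 1–6 do not use that $J_1,J_2$ are nontrivial, if elements of $P_i$ are read through their images in $G_i$. For unknots $G_i=\langle\mu_i\rangle\cong\mathbb Z$ and $\lambda_i=1$. Write $x=\mu_1$, $y=\mu_2$ and take $a_1=1$, $a_2=-1$. The relations become $txt^{-1}=xy^\varepsilon$ and $t\,y^{-1}x^\varepsilon\,t^{-1}=y^{-1}$. Here $\{x,y^{-1}x^\varepsilon\}$ and $\{xy^\varepsilon,y^{-1}\}$ are both bases of the free group $F(x,y)$, so $G=F(x,y)\rtimes\mathbb Z$. On homology $t$ sends $x\mapsto x+\varepsilon y$ and $y\mapsto\varepsilon x+2y$, with characteristic polynomial $X^2-3X+1$. In this case the tree dual to $\Sigma$ has free vertex groups. With knotted bands its vertex group is $G_1*G_2$, which contains $P_1$ and $P_2$.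

The relations of Proposition 4, rewritten, are the only information about $t$ that we shall use:
$$\mu_2^{\varepsilon}=\ell_1^{-1}\cdot t\ell_1t^{-1},\qquad \mu_1^{\varepsilon}=\ell_2^{-1}\cdot t^{-1}\ell_2t.\tag{1}$$
Each meridian is a quotient $g^{-1}h$ of two conjugate elements from the *other* side.

## 5. A length estimate, and the overlap that defeats it

Suppose $G$ acts on a tree and neither $P_1$ nor $P_2$ fixes a vertex. For torus knots $J_i$, Lemma 3 says that both $\mu_i$ are hyperbolic and that $\ell_i=\lambda_i\mu_i^{a_i}$ acts on $A_{\mu_i}$ as $\mu_i^{k_i}$ with $k_i\in\{a_i,a_i-n(J_i)\}$. So $\|\ell_i\|=|k_i|\,\|\mu_i\|$, and large framings make $\ell_i$ move much further than $\mu_i$.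

This suggests a contradiction by length alone. By (1), $\mu_2^\varepsilon=g^{-1}h$ with $g=\ell_1$, $h=t\ell_1t^{-1}$, both of translation length $\|\ell_1\|$. If the axes of $g$ and $h$ are far apart, then $g^{-1}h$ has to cover both translations, so $\|\mu_2\|\ge2\|\ell_1\|=2|k_1|\,\|\mu_1\|$. The other relation would give $\|\mu_1\|\ge2|k_2|\,\|\mu_2\|$. Multiplying, $4|k_1k_2|\le1$, which fails as soon as $|k_1|,|k_2|>\frac12$. The signs of the framings would not matter.

The argument breaks when the two axes share a segment along which $g$ and $h$ move in the same direction. Then $h$ is partly undone by $g^{-1}$. In the Cayley tree of the free group on $x,y$ take $g=x^Ny$ and $h=x^Ny^{-1}$ with $N\ge1$. Both have translation length $N+1$, but $g^{-1}h=y^{-2}$ has translation length $2$, however large $N$ is. No lower bound in terms of $\|g\|$ survives.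

In this example, though, something rigid remains. The axis of $m=y^{-2}$ is the line of powers of $y$. The axis of $g$ passes through $y^{-1}x^{-1}$, $y^{-1}$, $1$, $x$. So $A_m\cap A_g$ is the single edge from $y^{-1}$ to $1$: its length is exactly $\|m\|/2$, and $m$ moves along it from $1$ toward $y^{-1}$ while $g$ moves from $y^{-1}$ toward $1$. The *length of the overlap* and the *direction* are determined. This happens in general. The relations (1) put it to use because the same pair of axes $A_{\mu_1},A_{\mu_2}$ occurs in both of them, with the same sign $\varepsilon$.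

## 6. Quotients of two hyperbolic elements of equal length

**Lemma 5.** Let $g,h$ be hyperbolic with $\|g\|=\|h\|=L$, and suppose $m=g^{-1}h$ is hyperbolic. Let $c$ be the length of $A_m\cap A_g$. Then one of the following holds:

* **(N)** $\|m\|\ge2L$ and $c\ge L$;
* **(C)** $0<c=\|m\|/2<\infty$, and on $A_m\cap A_g$ the elements $m$ and $g$ translate in opposite directions.

**Proof.** "Forward" and "behind" on $A_g$ and $A_h$ refer to the translation directions of $g$ and $h$ respectively. In each case we pick a vertex, compute its path to its image under $m$, and apply (F3). Note that the first edge of $[my,m^2y]$ is the $m$-image of the first edge of $[y,my]$.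

**Case (i): $A_g\cap A_h=\emptyset$.** Let $[x,x']$ be the bridge, with $x\in A_g$, $x'\in A_h$, of length $d>0$. Put $y=h^{-1}x'$, so $my=g^{-1}x'$. The path
$$[y,x']\cup[x',x]\cup[x,g^{-1}x]\cup g^{-1}[x,x']$$
goes from $y$ to $my$. At $x'$, at $x$ and at $g^{-1}x$ it passes between an edge of an axis and a bridge edge (or $g^{-1}$ of one), and the latter lies off that axis; so it does not backtrack. Its length is $2L+2d$. Its last edge is $g^{-1}$(bridge edge at $x'$). The first edge of $[my,m^2y]$ is $g^{-1}h$(first edge of $[h^{-1}x',x']$) $=g^{-1}$(forward edge of $A_h$ at $x'$), which is different. By (F3), $\|m\|=2L+2d$ and $A_m\supset[x,g^{-1}x]$, so $c\ge L$. This is (N).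

**Case (ii): $A_g\cap A_h\ne\emptyset$, and there is no common edge on which $g,h$ translate in the same direction.** Take a vertex $x\in A_g\cap A_h$ and put $y=h^{-1}x$, so $my=g^{-1}x$. Consider $[y,x]\cup[x,g^{-1}x]$. If it backtracked at $x$, the edge of $A_h$ behind $x$ would equal the edge of $A_g$ behind $x$, and both $g$ and $h$ would translate along it toward $x$; this is excluded. So $[y,my]$ has length $2L$. Its last edge is $g^{-1}$(edge of $A_g$ forward from $x$), and the first edge of $[my,m^2y]$ is $g^{-1}$(edge of $A_h$ forward from $x$). If these coincided, there would again be a common edge with the same direction. By (F3), $\|m\|=2L$ and $A_m\supset[x,g^{-1}x]$. This is (N).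

**Case (iii): $I=A_g\cap A_h$ contains an edge on which $g,h$ translate in the same direction.** Then they do so on all of $I$, since $I$ is connected.

*The overlap is short.* If $I$ had length $\ge L$ (or were infinite), there would be $p\in I$ whose forward segment of length $L$ lies in $I$. Then $gp=hp$, so $m$ fixes $p$, contrary to hypothesis. So $I=[p,q]$, forward from $p$ to $q$, of length $\Delta$ with $0<\Delta<L$.

*The path from $p$ to $mp$.* The point $q$ lies on $[p,hp]$, $d(q,hp)=L-\Delta$, and $[q,hp]\cap A_g=\{q\}$, because $A_h$ leaves $A_g$ at $q$. Put $u=g^{-1}q\in A_g$; it lies behind $q$ at distance $L$, so behind $p$ at distance $L-\Delta$. Then $[u,mp]=g^{-1}[q,hp]$ meets $A_g$ only in $u$. So $[p,mp]=[p,u]\cup[u,mp]$ has length $2(L-\Delta)$.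

*Applying (F3).* Let $e$ be the edge of $A_h$ behind $p$ and $e'$ the edge of $A_g$ behind $p$. The last edge of $[p,mp]$ is $g^{-1}$(edge of $A_h$ behind $hp$) $=g^{-1}h(e)=m(e)$. The first edge of $[p,mp]$ is $e'$, since $L-\Delta>0$, so the first edge of $[mp,m^2p]$ is $m(e')$. Since $I$ begins at $p$, $e\not\subset A_g$; in particular $e\ne e'$. By (F3), $[p,mp]\subset A_m$ and $\|m\|=2(L-\Delta)$.

*The overlap of $A_m$ with $A_g$.* The edge of $A_m$ preceding $p$ is $m^{-1}$(last edge of $[p,mp]$) $=e\not\subset A_g$. So $A_m$ contains $[u,p]\subset A_g$, leaves $A_g$ at $u$ along $[u,mp]$, and leaves $A_g$ at $p$ along $e$. As $A_m\cap A_g$ is connected, it equals $[u,p]$, of length $L-\Delta=\|m\|/2>0$. Finally $m$ translates from $p$ toward $u$, and $g$ from $u$ toward $p$. This is (C). $\square$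

## 7. Opposite framings: two overlap conditions that disagree

**Proposition 6.** Let $J_1,J_2$ be any nontrivial knots, $K=K(J_1,a_1;J_2,a_2)$, and let $G=\pi_1(E(K))$ act on a tree so that $\mu_1,\mu_2$ are both hyperbolic. Let $k_i\in\mathbb Q$ be defined by: $\ell_i$ translates $A_i:=A_{\mu_i}$ by $k_i$ times the signed translation of $\mu_i$. If $|k_1|>\frac12$ and $|k_2|>\frac12$, then $k_1k_2>0$.

The number $k_i$ makes sense by (F2), because $\ell_i$ commutes with $\mu_i$.

**Proof.** **Step 1: Lemma 5 applies twice.** Let $y_i=\|\mu_i\|>0$. Since $k_i\ne0$, (F2) says that $\ell_i$ is hyperbolic with axis $A_i$ and $\|\ell_i\|=L_i=|k_i|y_i$. By (1) we may apply Lemma 5 to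

1. $(g,h,m)=(\ell_1,\ t\ell_1t^{-1},\ \mu_2^{\varepsilon})$, with $A_g=A_1$, $A_m=A_2$, $L=L_1$, $\|m\|=y_2$;
2. $(g,h,m)=(\ell_2,\ t^{-1}\ell_2t,\ \mu_1^{\varepsilon})$, with $A_g=A_2$, $A_m=A_1$, $L=L_2$, $\|m\|=y_1$.

In both, $c$ is the length of $A_1\cap A_2$.

**Step 2: only (C) for both survives.** The other three combinations contradict $|k_i|>\frac12$:

* (N) for 1 and 2: $y_2\ge2|k_1|y_1$ and $y_1\ge2|k_2|y_2$, so $4|k_1k_2|\le1$.
* (C) for 1, (N) for 2: $y_2/2=c\ge L_2=|k_2|y_2$, so $|k_2|\le\frac12$.
* (N) for 1, (C) for 2: $y_1/2=c\ge L_1=|k_1|y_1$, so $|k_1|\le\frac12$.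

**Step 3: directions.** In the remaining case $A_1\cap A_2$ is a nondegenerate segment. Orient it so that $\mu_1$ translates in direction $+1$, and let $\mu_2$ translate in direction $\eta=\pm1$. Let $\sigma_i$ be the sign of $k_i$. Then $\ell_1$ has direction $\sigma_1$ and $\ell_2$ has direction $\eta\sigma_2$. By (C) for 1, $\mu_2^\varepsilon$ and $\ell_1$ are opposite: $\varepsilon\eta=-\sigma_1$. By (C) for 2, $\mu_1^\varepsilon$ and $\ell_2$ are opposite: $\varepsilon=-\eta\sigma_2$, that is, $\varepsilon\eta=-\sigma_2$. Hence $\sigma_1=\sigma_2$, and $k_1k_2>0$. $\square$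

When $k_1$ and $k_2$ have the same sign, the conditions from (C) in both places are consistent: they only require $y_1=y_2=2c$ and $\varepsilon\eta=-\sigma_1=-\sigma_2$. So this argument excludes nothing there. This is why the framings are taken of opposite sign.

**Proof of Theorem 1.** That $K$ is nontrivial and that $P_1,P_2\cong\mathbb Z^2$ embed in $G$ is Proposition 4. Let $G$ act on a tree and suppose neither $P_1$ nor $P_2$ fixes a vertex. Apply Lemma 3 to the restrictions of the action to $G_1,G_2\subset G$, where $G_i\cong\pi_1(E(J_i))$. Each $\mu_i$ is hyperbolic and $\lambda_i$ acts on $A_i$ as $\mu_i^{-s_i}$ with $s_i\in\{0,n(J_i)\}$. So $\ell_i=\lambda_i\mu_i^{a_i}$ acts on $A_i$ as $\mu_i^{k_i}$ with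
$$k_i=a_i-s_i\in\{a_i,\ a_i-n(J_i)\}.$$
Since $a_1>\max(0,n(J_1))$, both possible values of $k_1$ are at least $1$. Since $a_2<\min(0,n(J_2))$, both possible values of $k_2$ are at most $-1$. Then $|k_i|>\frac12$ and $k_1k_2<0$, contradicting Proposition 6. $\blacksquare$

For trefoils and $(a_1,a_2)=(7,-7)$ the values are explicit: $k_1\in\{7,1\}$ or $\{7,13\}$, and $k_2\in\{-7,-13\}$ or $\{-7,-1\}$, according to whether $n=6$ or $n=-6$.

## 8. Surfaces, Alexander polynomials, and other companions

**The topological form.** *For $K$ as in Theorem 1, let $F\subset E(K)$ be a compact, two-sided, properly embedded, $\pi_1$-injective surface, possibly disconnected. Then some component of $E(K)-F$ has fundamental group containing $\mathbb Z^2$; in particular it is not an open handlebody.* Indeed $G$ is the fundamental group of the graph of groups dual to $F$, whose vertex groups are the fundamental groups of the components of $E(K)-F$. By Corollary 2 some vertex group contains $\mathbb Z^2$. The fundamental group of a handlebody is free.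

**Infinitely many prime counterexamples.** Let $K$ be as in Theorem 1. It is nontrivial and bounds the one-holed torus $\Sigma$, so it has genus one, and it is prime by additivity of genus. To tell these knots apart, compute a Seifert matrix in the basis $\alpha,\beta$ with entries $\mathrm{lk}(x_i^+,x_j)$. The curve $\alpha^+$ lies in $M_1$ and $\beta$ in $\operatorname{int}H_1$, which misses $M_1$; so $\mathrm{lk}(\alpha^+,\beta)=0$. (Likewise $\mathrm{lk}(\beta^-,\alpha)=0$.) By Step 5 of Proposition 4, $\mathrm{lk}(\beta^+,\alpha)=\varepsilon$. The matrix is therefore $V=\begin{pmatrix}a_1&0\\ \varepsilon&a_2\end{pmatrix}$, and up to units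
$$\Delta_K(X)\doteq\det(V-XV^{T})=\det\begin{pmatrix}a_1(1-X)&-\varepsilon X\\ \varepsilon&a_2(1-X)\end{pmatrix}=a_1a_2(1-X)^2+X .$$
Since $a_1a_2\ne0$, this polynomial has nonzero constant term $a_1a_2$, and its value at $X=1$ is $1$. So it is determined by its class up to units $\pm X^k$, and it determines $a_1a_2$. For fixed $J_1,J_2$, different values of $a_1a_2$ give different knots. So every pair of nontrivial torus knots yields infinitely many distinct prime genus-one counterexamples.

**Other companions.** Torus knots enter only through Lemma 3. Suppose nontrivial knots $J_1,J_2$ have the following property for finite sets $S(J)\subset\mathbb Q$ depending only on $J$: in every action of $\pi_1(E(J))$ on a tree in which $P$ fixes no vertex, $\mu$ is hyperbolic and $\lambda$ translates $A_\mu$ by $-s$ times the translation of $\mu$, with some $s\in S(J)$. If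
$$a_1>\tfrac12+\max S(J_1)\qquad\text{and}\qquad a_2<-\tfrac12+\min S(J_2),$$
then $k_1=a_1-s_1>\frac12$ and $k_2=a_2-s_2<-\frac12$, and the proof of Theorem 1 goes through unchanged. It gives the conclusions of Theorem 1, of Corollary 2 and of the topological form. The property is verified here only for torus knots.

**These knots are satellites.** Let $K$ be as in Theorem 1, and push the torus $\partial M_1$ slightly into $M_1$. The new torus bounds a solid torus $V_1'\supset\Sigma$, and its group $P_1$ injects into $G$, so it is incompressible in $E(K)$. It is not parallel to $\partial E(K)$: otherwise $K$ would be a core of $V_1'$, while $K=\partial\Sigma$ is null-homologous in $V_1'$. So all the counterexamples of Theorem 1 are satellite knots. Nothing is claimed about hyperbolic knots.
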